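# Packing admissible $A$-paths under weak triple exchange

## 1. The case where inadmissible paths are single edges

Let $G=(V,E)$ be a finite undirected graph and $A\subseteq V$ a set of *terminals*. An *$A$-path* is a path between two distinct vertices of $A$ whose inner vertices are not in $A$, so it meets $A$ exactly in its two ends. Somebody hands us a family $\mathcal F$ of $A$-paths, the *admissible* ones. The family is *symmetric*: a path is in $\mathcal F$ if and only if its reverse is, so orientation never matters. We want as many vertex-disjoint admissible paths as possible, and we want a certificate that we cannot do better.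

Throughout, "disjoint" means vertex-disjoint, $E(P)$ is the edge set of $P$, $P[x,y]$ is the subpath of $P$ between $x$ and $y$, a *trivial* path is a single vertex, and $X+e$, $X-e$ stand for $X\cup\{e\}$, $X\setminus\{e\}$. For $U\subseteq V$, $\delta(U)$ is the set of edges with an end in $U$. Parallel edges are allowed. We write $\mathcal N$ for the family of all $A$-paths that are not in $\mathcal F$, the *inadmissible* ones.

**Definition (certificates).** For $X\subseteq E$ let $V(X)$ be the set of ends of edges in $X$, let $A_X=A\cup V(X)$, and let $G[X]$ be the graph with vertex set $V(X)$ and edge set $X$. Call $X$ *balanced* if $G[X]$ contains no path of $\mathcal F$. For a graph $H$ and $B\subseteq V(H)$, let $\nu(H,B)$ be the maximum number of disjoint $B$-paths in $H$. Put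
$$\mathrm{val}(X)=\nu(G-X,A_X).$$
Let $\max$ be the maximum number of disjoint paths in $\mathcal F$, and let $\min$ be the minimum of $\mathrm{val}(X)$ over all balanced $X$. The relation we care about is
$$\max=\min. \tag{1}$$

So a certificate deletes a set $X$ of edges that carries no admissible path, but pays for this by turning every vertex touched by $X$ into a terminal. For example, let $G$ be the star with center $c$ and leaves $a_1,a_2,a_3$, let $A$ be the set of leaves, and let no path be admissible. Then $X=E$ is balanced and $\mathrm{val}(E)=0$, because no edge is left. But $X=\{a_1c,ca_2\}$ has value $1$: now $c\in A_X$, and the remaining edge $ca_3$ is an $A_X$-path.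

One inequality in (1) always holds. It rests on a way of cutting paths that we shall use several times.

**Lemma 1 (cutting).** Let $X\subseteq E$, and cut an $A$-path $P$ at all its vertices in $A_X$. Each resulting piece is either a single edge of $X$ or an $A_X$-path of $G-X$. In particular, if $P$ has an edge outside $X$, then $P$ contains an $A_X$-path of $G-X$.

*Proof.* The ends of $P$ are in $A\subseteq A_X$, so each piece has two distinct ends in $A_X$ and no inner vertex in $A_X$. If a piece contains an edge of $X$, both ends of that edge are in $V(X)\subseteq A_X$, so the piece is this edge alone. Otherwise it is an $A_X$-path of $G-X$. The piece containing an edge outside $X$ is of the second kind. $\square$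

**Lemma 2.** For every symmetric family, $\max\le\min$. Also, if $B\subseteq B'$ then $\nu(H,B)\le\nu(H,B')$.

*Proof.* Let $X$ be balanced. Every $P\in\mathcal F$ has an edge outside $X$, so by Lemma 1 it contains an $A_X$-path of $G-X$, and disjoint paths contain disjoint ones. For the second statement, cut a $B$-path at its vertices in $B'$: every piece is a $B'$-path. $\square$

Loops are harmless. They lie on no path, and the proof of $\max\le\min$ is unaffected by them. If (1) holds for the graph without its loops, a balanced $X$ of value $\max$ there is a balanced set of value $\max$ in $G$. So we assume there are no loops.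

Now the case where (1) is easy.

**Proposition 3.** If every path in $\mathcal N$ is a single edge, then (1) holds.

*Proof.* Let $X$ be the set of all edges that, as one-edge paths, belong to $\mathcal N$. All ends of edges of $X$ are terminals, so $A_X=A$. An $A$-path in $G[X]$ has no inner vertex, since all vertices of $G[X]$ are terminals. So it is a single edge of $X$, hence inadmissible, and $X$ is balanced. An $A$-path of $G-X$ is not in $\mathcal N$, because the paths of $\mathcal N$ were all deleted. Hence $\mathrm{val}(X)=\nu(G-X,A)$ is the maximum number of disjoint paths in $\mathcal F$ that avoid $X$. This is at most $\max$, and $\max\le\mathrm{val}(X)$ by Lemma 2. $\square$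

This covers $\mathcal N=\emptyset$ (take $X=\emptyset$) and $V=A$. What changes when an inadmissible path has an inner vertex?

## 2. Inadmissible paths with inner vertices

Two things change. First, deleting the edges of a long inadmissible path creates new terminals, and it destroys other, possibly admissible, paths through the same edges. Sometimes this causes no trouble. Take the star above with all three leaf-to-leaf paths inadmissible, and add a terminal $b$ and an admissible edge $a_1b$. The only admissible path is $a_1b$, so $\max=1$. The set $X=\emptyset$ has value $2$, because of $a_1b$ and $a_2ca_3$. The set $X$ of the three star edges has value $1$: only the edge $a_1b$ is left.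

Second, (1) can simply fail. Let $H$ have vertices $a,s,t,v,x$ and edges $va,vs,vt,xs,xt$. Let $A=\{a,s,t,x\}$, and let the admissible paths be $svt$, $xs$, $xt$ and their reverses. Any two of these meet, so $\max=1$. Let $X$ be balanced. Then $xs,xt\notin X$, and $X$ misses one of $vs,vt$, say $vs$. The path $avs$ has the edge $vs$ outside $X$, so by Lemma 1 it contains an $A_X$-path of $H-X$. That path is disjoint from the edge $xt$, which is itself an $A_X$-path of $H-X$. If $vt\notin X$, use $avt$ and $xs$ instead. So every balanced $X$ has value at least $2$, and $\min>\max$.

In $H$ the trouble sits at $v$: of the three paths $avs$, $avt$, $svt$, exactly one is admissible. The axiom below excludes exactly this pattern.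

## 3. Tripods and the weak exchange axiom

**Definition (weak triple exchange).** A symmetric family $\mathcal F$ is *weakly triple exchangeable* if the following holds for every $P\in\mathcal F$ with ends $s,t$, every inner vertex $v$ of $P$, every terminal $a\in A\setminus V(P)$, and every $a$-$v$ path $Q$ that shares only $v$ with $P$ and has no inner vertex in $A$: at least one of the two $A$-paths "$Q$ followed by $P[v,s]$" and "$Q$ followed by $P[v,t]$" is in $\mathcal F$.

**Definition (tripod).** A *tripod* of $(G,A)$ consists of a center $v\notin A$ and three paths $L_1,L_2,L_3$ (*legs*) from $v$ to three distinct terminals, pairwise sharing only $v$, with no inner vertex in $A$. Its three $A$-paths are $L_1L_2$, $L_1L_3$, $L_2L_3$.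

The data $(P,v,a,Q)$ of the axiom form a tripod with legs $Q$, $P[v,s]$, $P[v,t]$, in which the path $P$ is distinguished. Conversely, a tripod with a distinguished path $L_2L_3$ gives such data with $Q=L_1$. So the axiom says that no tripod has exactly one of its three paths in $\mathcal F$. Equivalently:

**(W)** If two of the three $A$-paths of a tripod are in $\mathcal N$, so is the third.

On the star $K_{1,3}$ with its leaves as terminals there is one tripod, and the axiom allows $0$, $2$ or $3$ admissible paths, not $1$. We call $(G,A,\mathcal N)$ an *instance* if $\mathcal N$ is a symmetric family of $A$-paths satisfying (W). An intersection of families satisfying (W) satisfies (W), and restricting a family to the paths of a subgraph preserves (W).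

The relation (1) is known to hold whenever $\mathcal F$ has a certain stronger property, the strong triple exchange property, which implies weak triple exchange. The question, posed in https://repository.dl.itc.u-tokyo.ac.jp/record/48864/files/A32985.pdf, is whether the weak property is enough. It is.

**Theorem 4.** For every finite graph $G$, every $A\subseteq V$ and every symmetric weakly triple exchangeable family $\mathcal F$ of $A$-paths, $\max=\min$.

We use one classical theorem.

**Gallai's theorem** (T. Gallai, Acta Math. Acad. Sci. Hungar. 12 (1961) 131–173). For a graph $H$ and $B\subseteq V(H)$,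
$$\nu(H,B)=\min_{U\subseteq V(H)}\Big(|U|+\sum_C\lfloor|B\cap V(C)|/2\rfloor\Big),$$
where $C$ runs over the components of $H-U$.

The inequality $\le$ is easy to see: among disjoint $B$-paths at most $|U|$ meet $U$, and each other one uses up two vertices of $B$ in one component. Applying the theorem to $\nu(G-X,A_X)$ makes the right side of (1) explicit.

**Corollary 5.** Under the hypotheses of Theorem 4, $\max=\min_{X,U}\big(|U|+\sum_C\lfloor|A_X\cap V(C)|/2\rfloor\big)$ over balanced $X\subseteq E$ and $U\subseteq V$, where $C$ runs over the components of $G-X-U$.

The example $H$ suggests a converse. A *free one-vertex extension* of $(G,A,\mathcal F)$ is a triple $(G^+,A^+,\mathcal F^+)$ obtained as follows. Take a subgraph $G'$ of $G$, add a new vertex $x$ joined by edges to some vertices of $A\cap V(G')$, and put $A^+=(A\cap V(G'))\cup\{x\}$. Let $\mathcal F^+$ consist of the $(A\cap V(G'))$-paths of $G'$ that belong to $\mathcal F$, together with all $A^+$-paths ending in $x$. These last paths are single edges, since every neighbor of $x$ is a terminal. The graph $H$ is such an extension of a star with exactly one admissible path.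

**Theorem 6.** A symmetric family $\mathcal F$ of $A$-paths is weakly triple exchangeable if and only if the min–max relation holds for every free one-vertex extension of $(G,A,\mathcal F)$.

Sections 4–11 prove Theorem 4, and Section 12 proves Theorem 6.

## 4. A minimal counterexample and its witnesses

Suppose Theorem 4 fails. Choose a counterexample $(G,A,\mathcal N)$ for which the triple $(|E|,|V\setminus A|,|\mathcal N|)$ is lexicographically smallest. Let $\mu=\max$. Since $\max\le\min$ and equality fails,
$$\text{every balanced }X\subseteq E\text{ has }\mathrm{val}(X)\ge\mu+1. \tag{2}$$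
Every contradiction below is either with (2), or with the fact that no $\mu+1$ disjoint paths lie in $\mathcal F$, or with an extremal choice.

**Step 1 (the easy case is excluded).** This step provides an inadmissible path with an inner vertex to work on. By Proposition 3 some path of $\mathcal N$ is not a single edge, so $\mathcal N\neq\emptyset$. In fact *no* path of $\mathcal N$ is a single edge. Suppose the edge $k=st$ is in $\mathcal N$. The instance restricted to $G-k$ has fewer edges and maximum at most $\mu$, so it has a balanced $Y\subseteq E-k$ of value at most $\mu$. Both ends of $k$ are terminals, so an $A$-path using $k$ is $k$ itself, which is inadmissible. Thus $Y+k$ is balanced in $G$. Moreover $A_{Y+k}=A_Y$ and $G-(Y+k)=(G-k)-Y$, so $\mathrm{val}(Y+k)\le\mu$, contradicting (2).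

**Step 2 (witnesses).** This step produces $\mu+1$ disjoint $A$-paths, only one of which is bad. Let $k$ be an edge of some path of $\mathcal N$. A *$k$-witness* is a set $\mathcal P$ of $\mu+1$ disjoint $A$-paths, exactly one of which, $P_0$, is in $\mathcal N$, with $k\in E(P_0)$.

*A $k$-witness exists.* Declare all paths through $k$ admissible: let $\mathcal N_{-k}=\{P\in\mathcal N:k\notin E(P)\}$. This family satisfies (W). Indeed, any two paths of a tripod cover all three legs, so if two of them are in $\mathcal N_{-k}$, then $k$ is not on the tripod; the third path is in $\mathcal N$ by (W), and it avoids $k$. Since $\mathcal N_{-k}$ is a proper subset of $\mathcal N$, (1) holds for $(G,A,\mathcal N_{-k})$. More paths are admissible there, so its balanced sets are balanced for $\mathcal N$, and by (2) its minimum is at least $\mu+1$. Hence there are $\mu+1$ disjoint $A$-paths outside $\mathcal N_{-k}$. Those among them that lie in $\mathcal N$ contain $k$, so there is at most one. There is at least one, because $\max=\mu$.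

## 5. First edges of inadmissible paths are not bridges

Later we recurse into a subgraph $C^*$ of $G$ that contains $k$, and $C^*$ must have fewer edges than $G$. The following step is needed only for that.

**Step 3.** If a path of $\mathcal N$ has an end $s$ and first edge $k=su$, then $k$ is not a bridge of $G$.

By Step 1, $u\notin A$. Suppose $k$ is a bridge. Let $V_s$ be the vertex set of the component of $G-k$ containing $s$, and $V_u=V\setminus V_s$. Then $k$ is the only edge between $V_s$ and $V_u$, and $k$ is the only $s$–$u$ path. The plan is to make $u$ a terminal, which gives a smaller instance. Let $A'=A+u$, and let $\mathcal N'$ consist of the following paths and their reverses: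

* the $A'$-paths with both ends in $A$ that are in $\mathcal N$,
* the path $k$,
* the $u$–$y$ $A'$-paths $Q$ with $y\ne s$ and $kQ\in\mathcal N$.

In the third item $Q$ avoids $s$, since $s\in A'$ is neither an end nor an inner vertex of $Q$. So $kQ$ is an $A$-path. Let $\mathcal F'$ be the family of $A'$-paths not in $\mathcal N'$.

*$\mathcal N'$ satisfies (W).* Take a tripod of $(G,A')$. If $u$ is not one of its ends, it avoids $u$, and it is a tripod of $(G,A)$ whose paths have the same statuses. If $u$ is an end, then $s$ is not: otherwise the tripod would contain an $s$–$u$ path through its center, different from $k$. So $s$ is not on the tripod, and lengthening the $u$-leg by $k$ gives a tripod of $(G,A)$. By the definition of $\mathcal N'$ its paths have the same statuses as the original ones, so (W) carries over.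

*Every $P\in\mathcal F$ contains a path of $\mathcal F'$.* If $u\notin V(P)$, then $P$ itself is in $\mathcal F'$. Otherwise $P$ is an $x$–$y$ path with inner vertex $u$, and $P[x,u]$, $P[u,y]$ are $A'$-paths. Suppose both are in $\mathcal N'$. If $x=s$, then $P[s,u]=k$, and $P[u,y]\in\mathcal N'$ with $y\neq s$ means $P=kP[u,y]\in\mathcal N$, a contradiction; likewise if $y=s$. If $s\notin\{x,y\}$, then $s\notin V(P)$, and the tripod with center $u$ and legs $k$, $P[u,x]$, $P[u,y]$ has the two paths $kP[u,x]$, $kP[u,y]$ in $\mathcal N$. By (W), $P\in\mathcal N$, a contradiction.

*Using minimality.* By the last paragraph, every $\mathcal F'$-balanced $X$ is $\mathcal F$-balanced. So by Lemma 2 and (2), $\nu(G-X,A'_X)\ge\nu(G-X,A_X)\ge\mu+1$. The instance $(G,A',\mathcal N')$ has the same edges and fewer nonterminals, so (1) holds for it. Hence there is a set $\mathcal Q\subseteq\mathcal F'$ of $\mu+1$ disjoint paths. The paths of $\mathcal Q$ with both ends in $A$ are in $\mathcal F$. As $\max=\mu$, some $Q_0\in\mathcal Q$ ends in $u$, and it is the only such path. Its other end is not $s$, since the only $u$–$s$ path is $k\in\mathcal N'$. Hence $kQ_0\in\mathcal F$. No path of $\mathcal Q$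 uses $k$, because an $A'$-path using $k$ is $k$ itself. So $\mathcal Q=\mathcal Q_s\cup\mathcal Q_u$ according to the sides $V_s$, $V_u$, and $Q_0\in\mathcal Q_u$.

*Mixing two packings.* Let $\mathcal P$ be a $k$-witness. The $\mu$ paths of $\mathcal P\setminus\{P_0\}$ are in $\mathcal F$ and avoid $s$ and $u$, which lie on $P_0$. So they split as $\mathcal P_s\cup\mathcal P_u$ by sides. Now consider
$$\mathcal P_s\cup(\mathcal Q_u\setminus\{Q_0\})\cup\{kQ_0\}\qquad\text{and}\qquad \mathcal Q_s\cup\mathcal P_u .$$
Both consist of disjoint paths in $\mathcal F$; in the first set, $kQ_0$ meets $V_s$ only in $s$, which $\mathcal P_s$ avoids. The sizes add up to $\mu+(\mu+1)$, so one set has at least $\mu+1$ paths, contradicting $\max=\mu$. This proves Step 3.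

**From now on** fix an edge $k$ that is the first edge of some path of $\mathcal N$. It is not a bridge, and $k$-witnesses exist.

## 6. A certificate for $G-k$ that is off by one

The natural attempt is to delete $k$, take a certificate from induction, and put $k$ back. We carry this out and see exactly what goes wrong.

**Step 4 (the certificate).** In $G-k$ the maximum is $\mu$: it is at most $\mu$ trivially, and at least $\mu$ by $\mathcal P\setminus\{P_0\}$ for a $k$-witness $\mathcal P$. By minimality and Gallai's theorem there are a balanced $Y\subseteq E-k$ and $U\subseteq V$ with
$$\mu=\nu(G-k-Y,A_Y)=|U|+\sum_C\lfloor|A_Y\cap V(C)|/2\rfloor,$$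
where $C$ runs over the components of $G-k-Y-U$. We may assume $Y\cap\delta(U)=\emptyset$. Indeed, replacing $Y$ by $Y\setminus\delta(U)$ keeps $Y$ balanced, does not change the components, and does not increase the right side. The right side remains an upper bound for $\nu(G-k-Y,A_Y)$, which is at least $\mu$ by Lemma 2, so equality persists. Put $B:=A_Y$. Since no edge of $Y$ touches $U$,
$$B\cap U\subseteq A. \tag{3}$$

**Step 5 (putting $k$ back).** If $k$ had an end in $U$, or both ends in one component, the vertex sets of the components would be the same for $G-Y-U$. Then the same $U$ would give $\nu(G-Y,B)\le\mu$, contradicting (2). So $k$ joins two distinct components $C_1$, $C_2$. If one of $|B\cap V(C_1)|$, $|B\cap V(C_2)|$ were even, merging $C_1$ and $C_2$ would not change the sum of the two rounded halves, again contradicting (2). Hence $|B\cap V(C_i)|=2m_i+1$ for $i=1,2$. Let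
$$C^*=C_1\cup C_2+k,\qquad m=m_1+m_2,\qquad B^*=B\cap V(C^*),\qquad |B^*|=2m+2.$$
The components of $G-Y-U$ are $C^*$ and those in a set $\mathcal C'$. Put $n_C=\lfloor|B\cap V(C)|/2\rfloor$ for $C\in\mathcal C'$, and $n_{C^*}=m+1$. Then
$$\mu=|U|+m+\sum_{C\in\mathcal C'}n_C. \tag{4}$$
Also $E(C^*)\ne E(G)$: otherwise $G-k$ would have only edges of $C_1$ and $C_2$, and no path between the ends of $k$, although $k$ is not a bridge.

Here the naive induction stops. In $G$ the pair $(Y,U)$ proves only the bound $\mu+1$, because $C^*$ has room for $m+1$ disjoint $B$-paths instead of $m$. To gain one, we want an edge set $Z$ inside $C^*$ such that $Y\cup Z$ is still balanced and $C^*-Z$ leaves room for only $m$ paths. As $C^*$ has fewer edges than $G$, induction should supply $Z$, provided we say which $B^*$-paths of $C^*$ count as admissible. For this we must know how $B^*$ is connected to $A$ outside $C^*$.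

## 7. How a witness crosses the certificate

A $k$-witness has $\mu+1$ paths, and $(Y,U)$ bounds $B$-path packings in $G-Y$ by $\mu+1$. So a witness meets the bound with equality, and this makes it rigid.

**Definition (segments).** Let $\mathcal P$ be a $k$-witness. Cut each $P\in\mathcal P$ at its vertices in $B$. By Lemma 1 each resulting *segment* is a single edge of $Y$ or a $B$-path of $G-Y$; the latter are *outer segments*. Let $o(P)$ be the number of outer segments of $P$.

For example, if $P=a\,b_1\,z\,p\,z'\,b_2\,a'$ with $ab_1,b_2a'\in Y$, no other edge of $P$ in $Y$, $z,z'\notin B$, and $p\in B$ because some edge of $Y$ off $P$ ends in $p$, then the segments are $ab_1$, $b_1zp$, $pz'b_2$, $b_2a'$, and $o(P)=2$.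

Always $o(P)\ge1$: the path $P_0$ contains $k\notin Y$, and the other paths are in $\mathcal F$ while $Y$ is balanced. **Choose the $k$-witness $\mathcal P$, for these fixed $k,Y,U$, so that $\sum_{P\in\mathcal P}o(P)$ is minimum.**

**Step 6 (tightness and types).** We show that each $P$ is attached to one component or to one vertex of $U$. Select one outer segment $S_P$ of each $P\in\mathcal P$. These are $\mu+1$ disjoint $B$-paths of $G-Y$. At most $|U|$ of them meet $U$. Each other one lies in one component $K$ of $G-Y-U$, and at most $n_K$ lie in each $K$. By (4),
$$|\mathcal P|=\mu+1=|U|+(m+1)+\sum_{C\in\mathcal C'}n_C,$$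
so equality holds everywhere: exactly $|U|$ of the $S_P$ meet $U$, each in exactly one vertex, together covering $U$; and exactly $n_K$ lie in $K$, for each $K$.

Now change the selection for a single $P$. The new selection is tight too, and the other selected segments are unchanged. So if $S_P$ lies in $K$, every other outer segment of $P$ lies in $K$. If $S_P\cap U=\{w\}$, every other outer segment of $P$ meets $U$ exactly in $w$. Thus each $P$ has a well-defined *type*: a component $K$ or a vertex $w\in U$. Exactly $n_K$ paths have type $K$.

**Step 7 (how many outer segments).** We bound $o(P)$ for each type.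

* *Type $w\in U$: $o(P)=1$.* Two outer segments of $P$ would share $w$, so $w$ would be a common end of them, an inner vertex of $P$ lying in $B\cap U\subseteq A$ by (3). This is impossible for an $A$-path.
* *Type $K$ with $|B\cap V(K)|=2n_K$, in particular $K=C^*$: $o(P)=1$.* The ends of the selected segments in $K$ cover $B\cap V(K)$, so the ends of $S_P$ are determined by the other selected segments. Two outer segments of $P$ would have the same two ends, which is impossible in a path.
* *Type $C$ with $|B\cap V(C)|=2n_C+1$: $o(P)\le2$, with equality for at most one $P$ of type $C$.* The ends of all outer segments of $P$ lie in the 3-element complement, within $B\cap V(C)$, of the ends of the other selected segments in $C$. Segments join consecutive $B$-vertices of $P$, so there are at most two, and if there are two they share a vertex $p_C$ and are consecutive on $P$. Two such paths $P$ would need $6+2(n_C-2)=2n_C+2$ vertices of $B\cap V(C)$, which is too many.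

Let $\mathcal J\subseteq\mathcal C'$ be the set of components $C$ for which a path of type $C$ with two outer segments exists; call it $P_C$. Put $\Pi=\{p_C:C\in\mathcal J\}$. As an inner vertex of $P_C$ in $V(C)$, $p_C$ is neither in $A$ nor in $U$. Also $n_C\ge1$ for $C\in\mathcal J$.

So each $P\in\mathcal P$ has the form $P=\alpha_P\,M_P\,\alpha_P'$, where $M_P$ is the union of its outer segments and $\alpha_P,\alpha_P'$ are possibly trivial paths with all edges in $Y$. If $P$ has type $K$, then $M_P\subseteq K$.

**Step 8 (what the witness occupies).** We record three facts.

**(5a)** Every vertex of $B^*$ is an end of $M_P$ for exactly one $P$, and this $P$ has type $C^*$. For $C\in\mathcal J$, every vertex of $(B\cap V(C))\setminus\{p_C\}$ is an end of $M_P$ for exactly one $P$, and this $P$ has type $C$; the vertex $p_C$ is an inner vertex of $M_{P_C}$.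

Indeed the $m+1$ paths of type $C^*$ use $2(m+1)=|B^*|$ ends, and the $n_C$ paths of type $C$ use $3+2(n_C-1)=2n_C+1=|B\cap V(C)|$ ends of outer segments. Uniqueness holds because the paths are disjoint.

**(5b)** For $K\in\{C^*\}\cup\mathcal J$, the paths $P\in\mathcal P$ that are not of type $K$ avoid $V(K)$.

Suppose $x\in V(P)\cap V(K)$. By (5a) the vertices of $B\cap V(K)$ lie on paths of type $K$, so $x\notin B$, and $x$ is an inner vertex of an outer segment $S$ of $P$. If $P$ had a component type $K'\ne K$, then $x\in V(S)\subseteq V(K')$, which is impossible. So $P$ has type $w\in U$. Following $S$ from $x$ away from $w$ we stay in $G-Y-U$, hence in $K$, and we reach an end of $S$ in $B\cap V(K)$. By (5a) this end lies on a path of type $K$, a contradiction.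

**(5c)** If $P$ has type $K\in\{C^*\}\cup\mathcal J$, then $\alpha_P$ and $\alpha_P'$ each meet $V(K)$ only in their common vertex with $M_P$.

This is clear for a trivial path. The vertices of a nontrivial one are in $V(Y)\subseteq B$, and by (5a) every vertex of $B\cap V(K)$ on $P$ lies on $M_P$.

By (5b), $P_0$ has type $C^*$, since $k\in E(C^*)$. Let $\mathcal R\subseteq\mathcal P$ be the set of remaining paths, those whose type is not in $\{C^*\}\cup\mathcal J$. Then $\mathcal R\subseteq\mathcal F$, $o(P)=1$ for $P\in\mathcal R$, and the paths of $\mathcal R$ avoid $V(K)$ for all $K\in\{C^*\}\cup\mathcal J$.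

## 8. Linkages, and why one of them is not enough

The paths $\alpha_P$ of the witness link $B^*$ to the terminals. So a first definition of admissibility in $C^*$ suggests itself: a $B^*$-path $S$ of $C^*$ is admissible if extending $S$ by these particular links gives a path in $\mathcal F$. This definition is good for counting, since $m+1$ disjoint admissible paths could be substituted into the witness. But the status of $S$ depends on the links.

**Example.** Let $G$ have vertices $a_1,a_2,\beta,\beta'$ and all edges among them except $a_1a_2$. Let $A=\{a_1,a_2\}$, and let $\mathcal F$ consist of $a_1\beta\beta'a_2$ and its reverse. There are only two terminals, so there is no tripod, and (W) holds vacuously. The set $Y=\{\beta a_1,\beta a_2,\beta'a_1,\beta'a_2\}$ is balanced. Let $S$ be the edge $\beta\beta'$. With links $\beta a_1$, $\beta'a_2$ it extends to an admissible path; with links $\beta a_2$, $\beta'a_1$ it extends to an inadmissible one. If we judged $S$ by the second pair of links alone, we would accept $Z=\{S\}$, but $Y\cup Z$ contains $a_1\beta\beta'a_2\in\mathcal F$ and is not balanced.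

So for balancedness we must call $S$ inadmissible only if *all* links make it so. The price is paid in counting: each of $m+1$ disjoint paths may then be admissible through a different system of links, and we must realize them simultaneously. That is the main lemma, in Section 9, and it is there that weak exchange does its work.

A second obstacle is the vertices of $\Pi$. The vertex $p_C$ lies in $B$, but inside $M_{P_C}$, and no $\alpha_P$ links it to $A$. A rerouted link passing through $p_C$ would hit the witness path $P_C$ there. We therefore remove $p_C$: it joins $U$, at the cost of one, and this cost is recovered inside $C-p_C$ by the minimality of $\sum o(P)$.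

**Step 9 (pieces).** Let $\mathcal D=\{C^*\}\cup\{D_C:C\in\mathcal J\}$, where $D_C=C-p_C$. For $D\in\mathcal D$ let $B_D=B\cap V(D)$, so $|B_{C^*}|=2m+2$ and $|B_{D_C}|=2n_C$. Put $V(\mathcal D)=\bigcup_DV(D)$, $\mathfrak B=\bigcup_DB_D=B\cap V(\mathcal D)$, and $Y^-=Y\setminus\delta(\Pi)$. The pieces are pairwise disjoint, contain no vertex of $\Pi$, and contain no edge of $Y$.

**Definition (linkage).** A *linkage* is a family $\sigma=(\sigma_\beta)_{\beta\in\mathfrak B}$ such that

* $\sigma_\beta$ is a path with edges in $Y^-$ from $\beta$ to some $t_\sigma(\beta)\in A$, with no inner vertex in $A$, and trivial if $\beta\in A$;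
* the $\sigma_\beta$ are pairwise disjoint and disjoint from all paths of $\mathcal R$;
* $V(\sigma_\beta)\cap(V(\mathcal D)\cup\Pi)=\{\beta\}$.

Let $\Lambda$ be the set of all linkages. Note that $V(\sigma_\beta)\cap A=\{t_\sigma(\beta)\}$.

**Step 10 (the witness provides a linkage).** By (5a) each $\beta\in\mathfrak B$ is an end of $M_P$ for a unique $P$. Let $\sigma^0_\beta$ be the part $\alpha_P$ or $\alpha_P'$ of $P$ that meets $M_P$ in $\beta$, read from $\beta$. Then $\sigma^0\in\Lambda$:

* It has no inner vertex in $A$, because $P$ is an $A$-path. If $\beta\in A$, then $\beta$ is an end of $P$, and since $M_P$ is nontrivial, $\sigma^0_\beta$ is trivial.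
* The vertices of $\Pi$ are inner vertices of the paths $M_{P_C}$, so they lie on no $\alpha_P$ or $\alpha'_P$. Hence the edges of $\sigma^0_\beta$ are in $Y^-$.
* Paths belonging to different $P$ are disjoint, and $\alpha_P,\alpha_P'$ are disjoint because $M_P$ is nontrivial. The $P$ involved are not in $\mathcal R$, so $\sigma^0_\beta$ is disjoint from the paths of $\mathcal R$.
* If $P$ has type $K$, then $\sigma^0_\beta$ meets $V(K)$ only in $\beta$ by (5c), and it avoids $V(K')$ for every other $K'\in\{C^*\}\cup\mathcal J$ by (5b). It avoids $\Pi$ as already said.

**Step 11 (lifting).** For $\sigma\in\Lambda$ and a $B_D$-path $S$ of $D$ with ends $\beta,\beta'$, let $\sigma(S)$ be the path $\sigma_\beta^{-1}S\,\sigma_{\beta'}$. It is a path, as $\sigma_\beta,\sigma_{\beta'}$ are disjoint and meet $V(D)$ only in $\beta,\beta'$. It is an $A$-path, as the inner vertices of $S$ are not in $B\supseteq A$, and $\beta$ or $\beta'$ can be in $A$ only when its link is trivial. If paths $S$ (in one or several pieces) are disjoint, their lifts $\sigma(S)$ are disjoint from each other and from the paths of $\mathcal R$.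

**Step 12 (families on the pieces).** Let $\mathcal N_D^\sigma$ be the set of $B_D$-paths $S$ in $D$ with $\sigma(S)\in\mathcal N$, let $\mathcal N_D=\bigcap_{\sigma\in\Lambda}\mathcal N_D^\sigma$, and let $\mathcal F_D$ be the family of $B_D$-paths of $D$ not in $\mathcal N_D$. So
$$S\in\mathcal F_D\iff\sigma(S)\in\mathcal F\text{ for some }\sigma\in\Lambda .$$
A tripod of $(D,B_D)$ with legs $L_i$ ending in $\beta_i$ lifts to the tripod of $(G,A)$ with legs $L_i\sigma_{\beta_i}$: its center and the inner vertices of the $L_i$ are in $V(D)\setminus B$, hence not in $A$, and the $\sigma_{\beta_i}$ are disjoint and meet $V(\mathcal D)$ only in $\beta_i$. So each $\mathcal N_D^\sigma$ satisfies (W), and hence so does the intersection $\mathcal N_D$. Each $D$ has fewer edges than $G$: $k\notin E(D_C)$, and $E(C^*)\ne E(G)$ by Step 5. Therefore **the min–max relation holds for each $(D,B_D,\mathcal N_D)$**.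

## 9. Rerouting one path at a time

The next lemma is where weak exchange is applied. It says that an admissible path can be chosen so that it meets no more given links than it must.

**Lemma 7 (rays).** Let $\mathcal W$ be a set of pairwise disjoint paths of $G$, each containing exactly one vertex $t_W$ of $A$, which is an end of $W$ (trivial $W$ allowed). Let $\Phi\subseteq E$ and $R\subseteq V$ be such that every $W\in\mathcal W$ has $E(W)\subseteq\Phi$ and $V(W)\cap R=\emptyset$. Let $\mathcal T$ be the set of $T\in\mathcal F$ with $E(T)\subseteq\Phi$ and $V(T)\cap R=\emptyset$. If $\mathcal T\neq\emptyset$ and $T\in\mathcal T$ has as few edges not on paths of $\mathcal W$ as possible, then for every $W\in\mathcal W$ that meets $T$, the vertex $t_W$ is an end of $T$.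

*Proof.* Suppose $W$ meets $T$ but $t_W$ is not an end of $T$. Since $t_W\in A$ and $T$ is an $A$-path, $t_W\notin V(T)$. Let $p$ be the first vertex of $W$, starting from $t_W$, that lies on $T$. Then $p\ne t_W$, so $p\notin A$, and $p$ is an inner vertex of $T$. The path $Q=W[t_W,p]$ shares only $p$ with $T$ and has no inner vertex in $A$. By weak exchange, for the ends $x,y$ of $T$ in suitable order, $T_1=Q\,T[p,x]\in\mathcal F$. Since $E(T_1)\subseteq E(W)\cup E(T)$ and $V(T_1)\subseteq V(W)\cup V(T)$, we have $T_1\in\mathcal T$. All edges of $Q$ are on $W$. So $T_1$ has as many edges off $\mathcal W$ as $T$ has, minus those of $T[p,y]$. By the choice of $T$, all edges of $T[p,y]$ are on paths of $\mathcal W$. As these are disjoint, the nontrivial path $T[p,y]$ lies in the one containing $p$, which is $W$. So $y\in V(W)\cap A=\{t_W\}$, contradicting $t_W\notin V(T)$. $\square$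

The second ingredient says when a path can be read as a lift.

**Lemma 8 (reading off a linkage).** Let $\sigma\in\Lambda$, and let $S$ be a $B_D$-path of a piece $D$ with ends $\beta,\beta'$. Let $T=\tau S\tau'$ be an $A$-path, where $\tau$ ends in $\beta$, $\tau'$ starts in $\beta'$, and both have all edges in $Y^-$. Suppose $T$ is disjoint from all paths of $\mathcal R$ and from $\sigma_\gamma$ for all $\gamma\in\mathfrak B\setminus\{\beta,\beta'\}$. Put $\sigma'_\beta=\tau^{-1}$, $\sigma'_{\beta'}=\tau'$, and $\sigma'_\gamma=\sigma_\gamma$ otherwise. Then $\sigma'\in\Lambda$ and $\sigma'(S)=T$.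

*Proof.* The equation $\sigma'(S)=T$ is the definition. We check the conditions for $\tau$; those for $\tau'$ are symmetric. The path $\tau$ has its edges in $Y^-$, joins $\beta$ to a terminal, and has no inner vertex in $A$, because $T$ is an $A$-path. If $\beta\in A$, then $\beta$ is an end of $T$, and since $S$ is nontrivial, $\tau$ is trivial. The paths $\tau,\tau'$ are disjoint as $S$ is nontrivial, and they are disjoint from the other links and from $\mathcal R$ by hypothesis. No edge of $Y^-\cup E(S)$ is incident with $\Pi$, so $T$ avoids $\Pi$. Finally, since each $\gamma\in\mathfrak B$ lies on $\sigma_\gamma$, we have $V(T)\cap\mathfrak B=\{\beta,\beta'\}$. If $\tau$ is nontrivial, its vertices are in $V(Y)\subseteq B$, so $V(\tau)\cap V(\mathcal D)\subseteq V(T)\cap\mathfrak B=\{\beta,\beta'\}$; and $\beta'\notin V(\tau)$. So $V(\tau)\cap V(\mathcal D)=\{\beta\}$, which is clear also if $\tau$ is trivial. $\square$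

**Lemma 9 (rerouting).** Let $\sigma\in\Lambda$ and let $S\in\mathcal F_D$ have ends $\beta,\beta'$. Then there is $\sigma'\in\Lambda$ with $\sigma'_\gamma=\sigma_\gamma$ for all $\gamma\ne\beta,\beta'$ and $\sigma'(S)\in\mathcal F$.

*Proof.* Apply Lemma 7 with $\mathcal W=\{\sigma_\gamma:\gamma\in\mathfrak B\}$, $\Phi=Y^-\cup E(S)$, and $R$ the set of all vertices of paths of $\mathcal R$. Its hypotheses hold by the definition of a linkage. The set $\mathcal T$ is nonempty: as $S\in\mathcal F_D$, some $\rho\in\Lambda$ has $\rho(S)\in\mathcal F$, and $\rho(S)\in\mathcal T$. Let $T\in\mathcal T$ be as in Lemma 7.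

*$T$ runs through $S$.* As $Y$ is balanced, $T$ uses an edge of $S$. An inner vertex of $S$ is not in $B=A\cup V(Y)$, so it is not an end of $T$, and the only edges of $\Phi$ at it are its two edges in $S$. Hence $S$ is a subpath of $T$, and $T=\tau S\tau'$ in a suitable orientation, with $\tau$ ending in $\beta$, $\tau'$ starting in $\beta'$, and all their edges in $Y^-$.

*$T$ avoids the other links.* As $\beta\in V(\sigma_\beta)$ and $\beta'\in V(\sigma_{\beta'})$ lie on $T$, Lemma 7 shows that $t_\sigma(\beta)$ and $t_\sigma(\beta')$ are ends of $T$. They are distinct, so these are both ends. For $\gamma\ne\beta,\beta'$ the terminal $t_\sigma(\gamma)$ is different from both, so by Lemma 7 $\sigma_\gamma$ does not meet $T$.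

Lemma 8 now gives $\sigma'\in\Lambda$ with $\sigma'(S)=T\in\mathcal F$. $\square$

The new links may swap ends: it can happen that $\tau$ ends in $t_\sigma(\beta')$. That does no harm; what matters is that all other links stay untouched.

## 10. Each piece has one path too few

**Lemma 10 (deficiency).** (a) There are at most $m$ disjoint paths in $\mathcal F_{C^*}$. (b) For $C\in\mathcal J$ there are at most $n_C-1$ disjoint paths in $\mathcal F_{D_C}$.

*Proof.* (a) Suppose $S_0,\dots,S_m\in\mathcal F_{C^*}$ are disjoint. Their $2m+2$ ends are all of $B^*$. Starting from $\sigma^0$, apply Lemma 9 to $S_0,\dots,S_m$ successively. Each step changes the linkage only at the two ends of the current $S_i$, so the lifts of the other $S_j$ are not affected. We obtain $\sigma\in\Lambda$ with all $\sigma(S_i)\in\mathcal F$ and $\sigma_\gamma=\sigma^0_\gamma$ for $\gamma\notin B^*$.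

The $\sigma(S_i)$ are disjoint from each other and from $\mathcal R$ by Step 11. They are also disjoint from every $P\in\mathcal P$ of type $C\in\mathcal J$. Such a $P$ consists of $M_P$, whose vertices lie in $V(D_C)\cup\{p_C\}$, and two paths $\sigma^0_\gamma=\sigma_\gamma$ with $\gamma\in B_{D_C}$. The path $\sigma(S_i)$ consists of $S_i\subseteq C^*$ and two paths $\sigma_\beta$ with $\beta\in B^*$. Now $V(C)\cap V(C^*)=\emptyset$, the links meet $V(\mathcal D)\cup\Pi$ only in their own starting vertices, and distinct links are disjoint. So replacing the $m+1$ paths of type $C^*$ in $\mathcal P$, one of which is $P_0$, by the $\sigma(S_i)$ gives $\mu+1$ disjoint paths in $\mathcal F$, contradicting $\max=\mu$.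

(b) Suppose there are $n_C$ disjoint paths in $\mathcal F_{D_C}$. Their $2n_C$ ends are all of $B_{D_C}$. As in (a), rerouting gives $\sigma\in\Lambda$ with all $n_C$ lifts in $\mathcal F$ and $\sigma_\gamma=\sigma^0_\gamma$ for $\gamma\notin B_{D_C}$. Replace the $n_C$ paths of type $C$ in $\mathcal P$ by these lifts. The lifts are disjoint from $\mathcal R$ by Step 11. Every remaining path $P$ of type $K\in(\{C^*\}\cup\mathcal J)\setminus\{C\}$ consists of $M_P\subseteq K$ and two links $\sigma^0_\gamma=\sigma_\gamma$ with $\gamma\in\mathfrak B\cap V(K)$, so it is disjoint from the lifts for the same reasons as in (a). The result is a set of $\mu+1$ disjoint $A$-paths that contains $P_0$ and whose other paths are all in $\mathcal F$, so it is a $k$-witness. The removed paths had $n_C+1$ outer segments in total, since $P_C$ had two and the others one each. Each lift $\sigma(S)$ has exactly one, namely $S$, since the edges of its links are in $Y$. This contradicts the choice of $\mathcal P$. $\square$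

## 11. A certificate for $G$

The min–max relation on the pieces and Lemma 10 give sets $Z_D\subseteq E(D)$, $D\in\mathcal D$, such that $D[Z_D]$ contains no path of $\mathcal F_D$, and
$$\nu(C^*-Z_{C^*},B^*\cup V(Z_{C^*}))\le m,\qquad \nu(D_C-Z_{D_C},B_{D_C}\cup V(Z_{D_C}))\le n_C-1\quad(C\in\mathcal J).$$
Let $Z=\bigcup_DZ_D$, $X=Y^-\cup Z$, and $U'=U\cup\Pi$. We show that $X$ contradicts (2).

**Step 13 ($\mathrm{val}(X)\le\mu$).** Take any set of disjoint $A_X$-paths of $G-X$. At most $|U'|=|U|+|\mathcal J|$ of them meet $U'$. The others avoid $U'$. They use no edge of $Y^-$, and no edge of $Y\setminus Y^-\subseteq\delta(\Pi)$. So each lies in a component of $G-Y-U$, avoids $\Pi$ and has no edge in $Z$; that is, it lies in $D-Z_D$ for some $D\in\mathcal D$, or in some $C\in\mathcal C'\setminus\mathcal J$. Its ends are in $A_X\subseteq B\cup V(Z)$. In a piece $D$ this means $A_X\cap V(D)\subseteq B_D\cup V(Z_D)$, as the pieces are disjoint, so by Lemma 2 the number of paths in $D-Z_D$ is at most $\nu(D-Z_D,B_D\cup V(Z_D))$. In $C\in\mathcal C'\setminus\mathcal J$ the ends are in $B\cap V(C)$, so there are at most $n_C$ paths. By (4) the total is at most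
$$|U|+|\mathcal J|+m+\sum_{C\in\mathcal J}(n_C-1)+\sum_{C\in\mathcal C'\setminus\mathcal J}n_C=\mu .$$
Here each $p_C$ costs one in $U'$, and this one is recovered in $D_C$.

**Step 14 ($X$ is balanced).** Suppose some $T\in\mathcal F$ has $E(T)\subseteq X$. We want to recognize $T$ as a lift $\sigma'(S)$ with $S\in\mathcal N_D$.

*Choice of $T$.* Let $\mathcal W$ consist of the paths $\sigma^0_\beta$, $\beta\in\mathfrak B$, and the paths $\alpha_P,\alpha_P'$, $P\in\mathcal R$; call them *rays*. They are parts of the disjoint paths of $\mathcal P$, two for each, separated by the nontrivial $M_P$, so they are pairwise disjoint. No vertex of $\Pi$ lies on a ray, so their edges are in $Y^-\subseteq X$. Each ray contains exactly one vertex of $A$, an end of the corresponding $P$, and it is an end of the ray. So we may apply Lemma 7 with $\Phi=X$ and $R=\emptyset$, and choose $T$ as in that lemma: whenever a ray $W$ meets $T$, the terminal $t_W$ is an end of $T$.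

*The segment $S$.* As $Y$ is balanced, $T$ has an edge in $Z$. Let $S$ be the segment of $T$ between consecutive vertices of $B$ that contains it. By Lemma 1 (with $Y$ in place of $X$), $S$ has no edge in $Y$, because it contains an edge outside $Y$. So $E(S)\subseteq Z$. The pieces are disjoint, so $E(S)\subseteq Z_D$ for one $D$. Hence $S$ is a $B_D$-path in $D[Z_D]$, and so $S\in\mathcal N_D$. Let $\beta,\beta'\in\mathfrak B$ be its ends. They lie on the rays $\sigma^0_\beta,\sigma^0_{\beta'}$, so the ends of $T$ are the two distinct terminals $t_{\sigma^0}(\beta),t_{\sigma^0}(\beta')$. All other rays have other terminals, and therefore are disjoint from $T$.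

*The shape of $T$.* In particular $V(T)\cap\mathfrak B=\{\beta,\beta'\}$. Any segment of $T$ with an edge in $Z$ has, by the same argument, both ends in $\mathfrak B$, hence has ends $\beta,\beta'$; two distinct segments of a path cannot have the same ends, so $S$ is the only one. Thus, in a suitable orientation, $T=\tau S\tau'$ with $\tau$ ending in $\beta$, $\tau'$ starting in $\beta'$, and all edges of $\tau,\tau'$ in $Y^-$.

*$T$ avoids $\mathcal R$.* Let $P\in\mathcal R$. The rays $\alpha_P,\alpha_P'$ are disjoint from $T$. The remaining vertices of $P$ are the inner vertices of its single outer segment $M_P$. They are not in $B$, and they are not in $V(\mathcal D)$, because $P$ avoids $V(K)$ for all $K\in\{C^*\}\cup\mathcal J$. But $V(T)\subseteq V(Y)\cup V(Z)\subseteq B\cup V(\mathcal D)$.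

All hypotheses of Lemma 8 hold for $\sigma=\sigma^0$. So there is $\sigma'\in\Lambda$ with $\sigma'(S)=T\in\mathcal F$. But $S\in\mathcal N_D\subseteq\mathcal N_D^{\sigma'}$ says $\sigma'(S)\in\mathcal N$, a contradiction. Hence $X$ is balanced, and with Step 13 this contradicts (2). This proves Theorem 4, and with Gallai's theorem Corollary 5. $\blacksquare$

## 12. Weak exchange is forced by one extra vertex

We prove Theorem 6.

**Step 15 (weak exchange passes to extensions).** Let $\mathcal F$ be weakly triple exchangeable and $(G^+,A^+,\mathcal F^+)$ a free one-vertex extension. The vertex $x$ lies on no tripod of $(G^+,A^+)$: being a terminal it could only be the end of a leg, and since all neighbors of $x$ are terminals, that leg would have a terminal as an inner vertex or as the center. So every tripod of $(G^+,A^+)$ lies in $G'$. It is a tripod of $(G,A)$, and its paths have the same statuses. Thus $\mathcal F^+$ is symmetric and weakly triple exchangeable, and Theorem 4 applies.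

**Step 16 (a bad tripod gives a bad extension).** Suppose weak triple exchange fails. Then there is a tripod with center $v$ and legs $L_a,L_s,L_t$ ending in $a,s,t$ such that of its three $A$-paths only $P=L_sL_t$ is in $\mathcal F$. Let $G'$ be the union of the three legs, and add $x$ adjacent to $s$ and $t$. Then $A^+=\{a,s,t,x\}$, and $\mathcal F^+$ consists of $P$, $xs$, $xt$ and their reverses. These paths pairwise intersect, so $\max=1$.

Let $X$ be balanced in $G^+$. Then $xs,xt\notin X$, and some edge $f\in E(P)$ is not in $X$. If $f\in E(L_s)$, the $A^+$-path $L_aL_s$ contains $f\notin X$, so by Lemma 1 it contains an $A^+_X$-path of $G^+-X$. This path is disjoint from the edge $xt$, which is itself an $A^+_X$-path of $G^+-X$. If $f\in E(L_t)$, use $L_aL_t$ and $xs$ in the same way. So $\mathrm{val}(X)\ge2$ for every balanced $X$, and $\min\ge2>1=\max$: the relation fails for this extension. $\blacksquare$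

**Remark.** The extra vertex $x$ cannot be dropped from Theorem 6. Take the star $K_{1,3}$ with its leaves as terminals and only one admissible leaf-to-leaf path (and its reverse). Weak exchange fails. Yet the min–max relation holds for the star and for all its subgraphs. Indeed, with at most three terminals we always have $\max\le1$. If $\max=1$, then $X=\emptyset$ is balanced and has value $\nu(G,A)\le1$. If $\max=0$, then $X=E$ is balanced and has value $0$.
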